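# De Bruijn tori of every admissible size

## 1. Complete families of sequences and the arrays woven from them

Fix a finite alphabet $A$ and look at two-sided sequences $x:\mathbb Z\to A$. The shift $E$ is $(Ex)_i=x_{i+1}$. We call $x$ $N$-periodic if $E^Nx=x$; the number $N$ need not be the least period. The $m$-window of $x$ at $i$ is the word $(x_i,\dots,x_{i+m-1})$.

**Definition 1.** A family $\mathcal G$ of sequences over $A$ is $m$-complete if for every $i\in\mathbb Z$ the map $x\mapsto(x_i,\dots,x_{i+m-1})$ is a bijection $\mathcal G\to A^m$. It is $E^t$-invariant if $E^t\mathcal G=\mathcal G$; it then splits into $E^t$-orbits.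

So at every place every word of length $m$ is seen by exactly one member. Three examples with $m=2$ over $\mathbb F_2$ show the range of the notion.

1. The four shifts of $\overline{0011}$ are 2-complete and form one $E$-orbit of length $4$. In the same way the shifts of any de Bruijn cycle of span $m$ form one $E$-orbit.
2. The 3-periodic sequences $\overline{a,b,a+b}$: any two cyclically consecutive entries determine the third, so the family is 2-complete. Every $E^3$-orbit has length $1$.
3. The 6-periodic sequences $X(a,b)=\overline{a,\,b,\,a+b,\,a+1,\,b,\,a+b+1}$. The six windows $(a,b)$, $(b,a+b)$, $(a+b,a+1)$, $(a+1,b)$, $(b,a+b+1)$, $(a+b+1,a)$ each determine $(a,b)$, so the family is 2-complete. Since $E^3X(a,b)=X(a+1,b)$, it is $E^3$-invariant with all $E^3$-orbits of length $2$.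

Members of such a family can be hung side by side as the columns of an array. Take $A=\mathbb F_3$, $m=1$, and the shifts of $\overline{012}$. Start three copies at the heights $h=(0,0,1)$:
$$\begin{matrix}0&0&1\\1&1&2\\2&2&0\end{matrix}$$
Read cyclically, this array shows every $1\times2$ matrix exactly once. A window at row $r$, column $c$ is $(r+h_c,\,r+h_{c+1})$; its difference $h_{c+1}-h_c$ takes the values $0,1,2$ for $c=0,1,2$, so the difference gives $c$, and then the first entry gives $r$. Choose the columns so that relative heights run through everything once: this is the weaving that will produce all our arrays, and most of the work will go into finding complete families with prescribed orbit lengths.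

## 2. De Bruijn tori and the exact existence condition

**Definition 2.** An $R\times S$ toroidal array is an $R\times S$ array whose row and column indices are read cyclically. It is an $(R,S;m,n)_k$-de Bruijn torus, written dBT$(R,S;m,n)_k$, if it has $k$ symbols and every $k$-ary $m\times n$ matrix appears exactly once contiguously on the torus. Here $m,n,R,S\ge1$ and $k\ge2$.

The $3\times3$ array above is a dBT$(3,3;1,2)_3$. Counting positions gives $RS=k^{mn}$, and once this equation holds it suffices to check that *a window determines its position*: an injective map between finite sets of equal size is bijective. We use this test all the time. Transposition exchanges $(R,m)$ with $(S,n)$.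

The following is quoted as known in http://www.lehigh.edu/~gi02/meshfv.pdf: for all $m,n,k$ (except $n=2$ if $k$ is even) there is a dBT$(k^m,k^{m(n-1)};m,n)_k$ (Cock); for all $k$ there is a dBT$(k^2,k^2;2,2)_k$ (Iványi and Tóth); and for all $s,t$ there is a dBT$(4st^2,4s^3t^2;2,2)_{2st}$. The conjecture stated there is that $R>m$, $S>n$ and $RS=k^{mn}$ suffice. It is true, in the following sharper form.

**Theorem 1.** A dBT$(R,S;m,n)_k$ exists if and only if

- (i) $RS=k^{mn}$;
- (ii) $R>m$ or $R=m=1$;
- (iii) $S>n$ or $S=n=1$.

In particular the conjecture holds. The proof below uses the Euler circuit theorem, the existence of de Bruijn cycles, and one published result quoted without proof: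

**Theorem P (Paterson).** If $q$ is a prime power, then (i)–(iii) with $k=q$ imply that a dBT$(R,S;m,n)_q$ exists.

The references are K. G. Paterson, *Perfect maps*, IEEE Trans. Inform. Theory 40 (1994) 743–753, for $q=2$, and *New classes of perfect maps I, II*, J. Combin. Theory Ser. A 73 (1996) 302–334, 335–345, for prime powers. We need it at one place only: $q=p$ prime, $m,n\ge2$, size $p^r\times p^{mn-r}$ with $r\ge m$ and $mn-r\ge n$.

**Necessity in Theorem 1.** Condition (i) is the count. Let $R\le m$, and let the zero $m\times n$ matrix occur at $(r,c)$. Its $m\ge R$ rows cover all rows of the torus, so columns $c,\dots,c+n-1$ are zero throughout, and the zero matrix occurs at $(r',c)$ for every $r'$. Uniqueness forces $R=1$. Then all rows of every window are equal, and since $k\ge2$ this forces $m=1$. The argument for $S$ is the same. $\square$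

**Small cases by hand.** For $m=n=1$ we list the $k$ symbols in an $R\times S$ array. For $n=1$ we ask for $S$ cyclic sequences of length $R$ that together show each $m$-word once: for $k=2$, $m=2$ only $R=4$ is allowed, and $0011$ works; for $k=2$, $m=3$ one can take $R=8$ (a de Bruijn cycle) or $R=4$, where the two cycles $0001$ and $1110$ show $000,001,010,100$ and $111,110,101,011$. For $k=2$, $m=n=2$ we need $RS=16$ and $R,S>2$, so $R=S=4$. Such a torus is
$$\begin{matrix}1&0&1&1\\1&0&0&0\\0&0&0&1\\1&1&0&1\end{matrix}$$
The cyclic horizontal pairs of the four rows are, in order, $10,01,11,11$; $10,00,00,01$; $00,00,01,10$; $11,10,01,11$. Below the top pair $10$ we find $10,00,11,01$; below $01$ we find $00,10,01,11$; below $11$ we find $00,01,10,11$; below $00$ we find $00,01,11,10$. So all 16 matrices occur.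

## 3. Coprime products, and primes with too few rows

Let $k=\prod_pp^{a_p}$, and identify the alphabet with $\prod_p\mathbb F_p^{a_p}$. If (i) holds, then $R=\prod p^{r_p}$ and $S=\prod p^{s_p}$ over $p\mid k$, with
$$r_p+s_p=a_pmn.\tag{1}$$

The natural first attempt is to work prime by prime. If $T_1$ is a dBT$(R_1,S_1;m,n)_{k_1}$ and $T_2$ a dBT$(R_2,S_2;m,n)_{k_2}$ with $\gcd(R_1,R_2)=\gcd(S_1,S_2)=1$, then $(r,c)\mapsto(T_1(r,c),T_2(r,c))$ is a dBT$(R_1R_2,S_1S_2;m,n)_{k_1k_2}$: a window determines $r$ mod $R_1$ and mod $R_2$, and $c$ mod $S_1$ and mod $S_2$. So if Theorem P supplies a dBT$(p^{r_p},p^{s_p};m,n)_{p^{a_p}}$ for every $p$, we are done.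

By the necessity proof this stops exactly when, for some $p$, we have $m\ge2$ and $p^{r_p}\le m$, or $n\ge2$ and $p^{s_p}\le n$. Two examples should be kept in mind.

- Size $81\times16$, windows $2\times2$, $k=6$. The binary factor would be a $1\times16$ torus with $2\times2$ windows and the ternary factor an $81\times1$ torus. Neither exists. The prime 2 has too few rows and the prime 3 too few columns.
- Size $6\times36$, windows $3\times1$, $k=6$. The factors would have sizes $2\times4$ and $3\times9$ with windows of height $3$. Neither exists. Here *both* primes have too few rows, although $R=6>3$.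

So the components over the various primes cannot all be tori. What we can still hope for is a component over $\mathbb F_p$ whose window fixes the position *once some partial information is known from the other primes*. The phrase "every matrix occurs once in each row class mod $t$" in Lemma 2 is this kind of conditional statement.

## 4. Euler circuits and the weaving lemma

A finite digraph (loops and parallel edges allowed) in which every vertex has indegree equal to outdegree, and whose edges form one connected piece, has an Euler circuit: a closed trail through every edge once. A de Bruijn cycle of span $w$ over $A$ is a cyclic sequence of length $|A|^w$ showing each $w$-word once.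

The first lemma produces the list of columns: a type $\kappa_i$ and a height $h_i$ for each column, so that $w$ consecutive columns, up to a common change of height, show each pattern once. The extra parameter $t$ controls residue classes of positions.

**Lemma 1 (circuits).** Let $K$ be a finite set, $C=|K|\ge1$, $q,t,w\ge1$, $L=tC^wq^{w-1}$. Unless $w=2$, $q$ is even and $tC$ is odd, there is an $L$-periodic $(\kappa,h):\mathbb Z\to K\times\mathbb Z_q$ such that for every $\rho\in\mathbb Z_t$
$$(i,J)\mapsto\big((\kappa_i,h_i+J),\dots,(\kappa_{i+w-1},h_{i+w-1}+J)\big),\qquad i\in\mathbb Z_L,\ i\equiv\rho\ (\mathrm{mod}\ t),\ J\in\mathbb Z_q,$$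
is a bijection onto $(K\times\mathbb Z_q)^w$.

*Proof.* For $w=1$ put $h=0$ and let $\kappa_i$ be the $\lfloor i/t\rfloor$-th element of $K$ for $0\le i<tC=L$. In each residue class mod $t$ each type occurs once.

Let $w\ge2$. Take the digraph with vertices $(\kappa_1,d_1,\kappa_2,\dots,d_{w-2},\kappa_{w-1};\rho)$ and edges $(\kappa_1,d_1,\kappa_2,\dots,d_{w-1},\kappa_w;\rho)$, where $\kappa_a\in K$, $d_a\in\mathbb Z_q$, $\rho\in\mathbb Z_t$; the edge goes from $(\kappa_1,d_1,\dots,\kappa_{w-1};\rho)$ to $(\kappa_2,d_2,\dots,\kappa_w;\rho+1)$. All in- and outdegrees are $Cq$. In $g\ge w-1$ steps we append $g$ freely chosen pairs $(d,\kappa)$, so we reach any vertex whose residue is the starting residue plus $g$; hence the digraph is connected. It has $L$ edges, so there is an Euler circuit of length $L$; start it at $\rho=0$. Let $\kappa_i$ and $d_i$ be the entries $\kappa_1$ and $d_1$ of its $i$-th edge. Then the $i$-th edge is $(\kappa_i,d_i,\kappa_{i+1},\dots,d_{i+w-2},\kappa_{i+w-1};i\bmod t)$.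

We want heights with $h_{i+1}-h_i=d_i$; for them to be periodic, $\sum d_i$ must vanish. Each value in $\mathbb Z_q$ occurs $L/q=tC^wq^{w-2}$ times among $d_0,\dots,d_{L-1}$, so
$$\sum_{i=0}^{L-1}d_i\equiv\frac Lq\cdot\frac{q(q-1)}2\pmod q.$$
This is $0$ if $q$ is odd or if $L/q$ is even. If $q$ is even, then $tC^wq^{w-2}$ is odd only for $w=2$ and $tC$ odd, which is excluded. So $h_0=0$, $h_{i+1}=h_i+d_i$ defines an $L$-periodic $h$.

Given $((\kappa_a,f_a))_{1\le a\le w}$ and $\rho$, the edge with these $\kappa_a$, with $d_a=f_{a+1}-f_a$ and residue $\rho$, determines $i$, and then $J=f_1-h_i$. $\square$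

With $q=1$ there is no exception and the heights disappear: for any finite $K$ and any $t$ there is a *necklace*, that is, a $t|K|^w$-periodic sequence over $K$ in which each $w$-word occurs exactly once in each residue class of positions mod $t$. For example $\overline{0011}$ is a necklace for $K=\{0,1\}$, $w=1$, $t=2$.

**Lemma 2 (weaving).** Let $\mathcal G$ be an $m$-complete, $E^t$-invariant family of $tq$-periodic sequences over $A$, all $E^t$-orbits having length $q$, and let $C=|A|^m/q$. Unless $n=2$, $q$ is even and $C$ is odd, there is a toroidal $tq\times C^nq^{n-1}$ array over $A$ in which every $m\times n$ matrix occurs exactly once in each class of rows mod $t$.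

*Proof.* Let $x^{(\kappa)}$, $\kappa\in K$, represent the $E^t$-orbits; $|K|=C$, and every member of $\mathcal G$ is $E^{tf}x^{(\kappa)}$ for exactly one $(\kappa,f)\in K\times\mathbb Z_q$. Take $(\kappa,h)$ from Lemma 1 with $w=n$ and with the $t$ of Lemma 1 equal to $1$; its period is $C^nq^{n-1}$. Put
$$Y(r,c)=x^{(\kappa_c)}_{r+th_c}.$$
This is well defined, since $h_c$ is given mod $q$ and the sequences are $tq$-periodic. Given a matrix with columns $v_1,\dots,v_n$ and $0\le\rho<t$, there are unique members $E^{tf_a}x^{(\kappa'_a)}$ of $\mathcal G$ with window $v_a$ at position $\rho$. Column $c+a-1$ of $Y$, read from row $\rho+tI$, is the window at $\rho$ of $E^{t(h_{c+a-1}+I)}x^{(\kappa_{c+a-1})}$. So the matrix occurs at $(\rho+tI,c)$ if and only if $(\kappa_{c+a-1},h_{c+a-1}+I)=(\kappa'_a,f_a)$ for all $a$, and by Lemma 1 exactly one $(c,I)$ satisfies this. $\square$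

For $t=1$ the array is a de Bruijn torus. Example 3 of Section 1 has $t=3$, $q=2$, $C=2$; for $n=2$ we get a $6\times8$ binary array showing each $2\times2$ matrix three times, once in each row class mod $3$.

The exception is not always harmless: $m=1$ and the shifts of $\overline{01}$ ($q=2$, $C=1$, $n=2$) would give a dBT$(2,2;1,2)_2$, which (iii) forbids.

## 5. Linear complete spaces and the odometer

We now make complete families over $\mathbb F_p$ whose period is at least $m$. The linear ones are codes in which every cyclic interval of the right length is an information set.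

**Lemma 3 (codes).** For a prime $p$ and $0\le v\le N$, $N\ge1$, there is a $v$-complete linear space of $N$-periodic sequences over $\mathbb F_p$.

*Proof.* Induction on $N$. For $v=0$ take $\{0\}$, for $v=N$ take all $N$-periodic sequences. Let $0<v<N$.

*If $N\ge2v$*, take the space $V'$ for $(N-v,v)$ and replace each $x'\in V'$ by the $N$-periodic $x$ with $x_i=x'_i$ for $0\le i<N-v$ and $x_{N-v+s}=x'_s$ for $0\le s<v$. A window starting at $i$ with $0\le i<N-v$ ends before position $N$ and is the cyclic window of $x'$ at $i$. A window starting at $N-v+s$, $0\le s<v$, is $x'_s,\dots,x'_{v-1},x'_0,\dots,x'_{s-1}$, a permutation of the window of $x'$ at $0$. So all window maps are bijective.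

*If $N<2v$*, then $N>2(N-v)$, so a space $V^*$ for $(N,N-v)$ exists by the first case. Regard it as a subspace of $\mathbb F_p^N$ and put $V=(V^*)^\perp$, of dimension $v$. If $x\in V$ vanishes on a cyclic interval of length $v$, it is supported on a cyclic interval $I'$ of length $N-v$; since $V^*$ restricted to $I'$ is everything, $x=0$. So the window maps are injective, and bijective by dimension. $\square$

For $(N,v)=(3,2)$ over $\mathbb F_2$ the proof gives the dual of the repetition code, $\overline{a,b,a+b}$; then for $(5,2)$ it gives $\overline{a,b,a+b,a,b}$.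

To get longer orbits we let the codeword change from block to block. If the change were arbitrary, a window straddling two blocks could not be decoded. The remedy is to step through the codewords like an odometer, whose low digits never depend on the high ones. Example 3 of Section 1 is the case $p=2$, $m=2$, $t=3$, $c=1$.

**Lemma 4 (odometer).** Let $p$ be prime, $t\ge m$, $0\le c\le m$. There is an $m$-complete, $E^t$-invariant family of $tp^c$-periodic sequences over $\mathbb F_p$, all $E^t$-orbits of length $p^c$.

*Proof.* Let $\mathcal C$ be an $m$-complete linear space of $t$-periodic sequences (Lemma 3), its codewords parametrized by $u=(x_0,\dots,x_{m-1})\in\mathbb F_p^m$. Let $\pi$ act on $\mathbb F_p^m$ by adding $1$ mod $p^c$ to $\sum_{i<c}u_ip^i$ (digits read as integers $0,\dots,p-1$), fixing the other coordinates. Carries move upward, so for every $l$ the first $l$ coordinates of $\pi(u)$ are a bijective function of the first $l$ coordinates of $u$. All cycles of $\pi$ have length $p^c$.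

Let $X(u)$ have in positions $tB,\dots,tB+t-1$ (block $B$, for $B\in\mathbb Z$) the codeword of $\pi^B(u)$. Then $E^tX(u)=X(\pi u)$, so the family of all $X(u)$ is $E^t$-invariant and $tp^c$-periodic.

Take a window of length $m$ starting at $tB+x$, $0\le x<t$. Either it lies in block $B$, or its last $l=x+m-t$ entries, $0<l<m$, lie in block $B+1$ and are the first $l$ coordinates of $\pi^{B+1}u$. These give the first $l$ coordinates of $\pi^Bu$. So in either case the codeword of $\pi^Bu$ is known on $m$ cyclically consecutive positions, hence $\pi^Bu$ and $u$ are known. As there are $p^m$ vectors $u$, all window maps are bijections. In particular the $X(u)$ are distinct, and $E^{tB}X(u)=X(u)$ if and only if $\pi^Bu=u$, that is, $p^c\mid B$. $\square$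

## 6. Lifting: adding one prime to the alphabet

Given a torus on $k_0$ symbols, we enlarge the alphabet by a factor $p$ and split the new factor $p^{mn}$ of the size between rows and columns in any way we like. The given torus may be much smaller than the new one; it only has to tell us where in its own period we are.

For a first taste, let $m=2$, $n=1$, $p=2$, and let $T_0$ have columns $001$, $112$, $220$. These show $00,01,10,11,12,21,22,20,02$, so $T_0$ is a dBT$(3,3;2,1)_3$. Put $Y(3I+x,3J+y)=$ the $x$-th entry of $(I,J,I+J)$ with $I,J\in\mathbb Z_2$. If a window of $(T_0,Y)$ has $x=2$, its $Y$-part is $(I+J,I+1)$: the lower entry gives $I$, then the upper gives $J$. The cases $x=0,1$ are immediate, and $(T_0,Y)$ is a dBT$(6,6;2,1)_6$. In general the digits of $I$ and $J$ are placed in an $m\times n$ grid of cells and encoded by product codes, and we must cope with carries in both directions.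

**Lemma 5 (lifting).** If a dBT$(R_0,S_0;m,n)_{k_0}$ $T_0$ exists with $R_0\ge m$, $S_0\ge n$, $p$ is prime and $\rho+\sigma=mn$ $(\rho,\sigma\ge0)$, then a dBT$(R_0p^\rho,S_0p^\sigma;m,n)_{k_0p}$ exists.

*Proof.* **Step 0: what is needed.** It suffices to find $Y:\mathbb Z_{R_0p^\rho}\times\mathbb Z_{S_0p^\sigma}\to\mathbb F_p$ such that the window of $Y$ at $(R_0I+x,S_0J+y)$ together with $(x,y)$, $0\le x<R_0$, $0\le y<S_0$, determines $(I,J)\in\mathbb Z_{p^\rho}\times\mathbb Z_{p^\sigma}$. Then, with $T_0$ repeated periodically, a window of $(T_0,Y)$ determines first $(x,y)$ and then $(I,J)$, and the size $R_0S_0p^{mn}=(k_0p)^{mn}$ is right.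

**Step 1: construction of $Y$.** By Lemma 3 there are an $m$-complete linear space $\mathcal V$ of $R_0$-periodic sequences, with basis $g_0,\dots,g_{m-1}$ such that $g_i(r)=\delta_{ir}$ for $0\le r<m$, and an $n$-complete linear space $\mathcal W$ of $S_0$-periodic sequences, with basis $h_0,\dots,h_{n-1}$ such that $h_w(c)=\delta_{wc}$ for $0\le c<n$. Write $\rho=gm+h$ with $0\le h<m$. Among the cells $(i,w)\in[0,m)\times[0,n)$ (integer intervals) let the row cells be
$$\mathcal R=\{(i,w):w<g\}\cup\{(i,g):i<h\},$$
$\rho$ in number, and let $\mathcal K$ be the set of the other $\sigma$ cells, the column cells.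

Let $D_{iw}(I)$, $(i,w)\in\mathcal R$, be the base-$p$ digits of $I$, least significant first in lexicographic order of $(i,w)$. Let $D_{iw}(J)$, $(i,w)\in\mathcal K$, be those of $J$, least significant first in lexicographic order of $(w,i)$. Then $\mathcal R_t=\{(i,w)\in\mathcal R:i<t\}$ and $\mathcal K_s=\{(i,w)\in\mathcal K:w<s\}$ are initial segments, that is, sets of lowest digits. So
$$D(I+1)|_{\mathcal R_t}\text{ determines }D(I)|_{\mathcal R_t},\qquad D(J+1)|_{\mathcal K_s}\text{ determines }D(J)|_{\mathcal K_s}.\tag{2}$$
Let $U_{iw}(I,J)$ be $D_{iw}(I)$ or $D_{iw}(J)$ according as $(i,w)$ is in $\mathcal R$ or $\mathcal K$, and put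
$$Y(R_0I+x,S_0J+y)=\sum_{i,w}g_i(x)h_w(y)U_{iw}(I,J)\qquad(0\le x<R_0,\ 0\le y<S_0).$$

**Step 2: anatomy of a window.** Consider the window at $(R_0I+x,S_0J+y)$, with $x,y$ known. Let $t=\max(0,x+m-R_0)<m$ and $s=\max(0,y+n-S_0)<n$. The last $t$ rows (*head rows*, with residues $0,\dots,t-1$ mod $R_0$) lie in row block $I+1$, the others in block $I$; the last $s$ columns (*head columns*, residues $0,\dots,s-1$ mod $S_0$) lie in column block $J+1$, the others in block $J$. In both directions the residues of the window are cyclically consecutive.

For $J^*\in\{J,J+1\}$ let $a^{(w)}_{J^*}\in\mathbb F_p^m$ be the vector whose entry in the window row of residue $x'$ is $\sum_ig_i(x')U_{iw}(I^*,J^*)$, where $I^*=I+1$ for head rows and $I^*=I$ otherwise. Three remarks: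

- in head row $i$ the entry of $a^{(w)}_{J^*}$ is $U_{iw}(I+1,J^*)$, since $g_{i'}(i)=\delta_{i'i}$;
- the window column of residue $y'$ in block $J^*$ equals $\sum_wh_w(y')a^{(w)}_{J^*}$;
- for $w<g$ all cells $(i,w)$ are row cells, so $a^{(w)}_{J^*}$ does not depend on $J^*$.

**Step 3: find $a_J^{(w)}$ for $w<s$,** that is, translate the head columns back into block $J$. The head column of residue $w<s$ is $a^{(w)}_{J+1}$ itself, because $h_{w'}(w)=\delta_{w'w}$. So $a^{(w)}_{J+1}$ is known for $w<s$. For $w<g$ this is $a_J^{(w)}$. If $s\le g$ we are done, so suppose $s>g$; then $g<n$.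

All cells of $\mathcal R$ have $w\le g<s$. So the head rows of the $a^{(w)}_{J+1}$ with $w\le g$ give $D(I+1)$ on $\mathcal R_t$, hence by (2) $D(I)$ on $\mathcal R_t$. Subtract $D_{ig}(I+1)-D_{ig}(I)$ from head row $i$ of $a^{(g)}_{J+1}$ for all $(i,g)\in\mathcal R_t$. Now head row $i$ contains $U_{ig}(I,J+1)$ whether $(i,g)$ is a row cell (by the correction) or a column cell (no dependence on $I$). So the corrected vector is the restriction of $\sum_iU_{ig}(I,J+1)g_i\in\mathcal V$ to $m$ cyclically consecutive residues, and $m$-completeness gives all $U_{ig}(I,J+1)$. For $g<w<s$ all cells $(i,w)$ are column cells, so $a^{(w)}_{J+1}$ is such a restriction without correction, and all $U_{iw}(I,J+1)$ are known. As cells of $\mathcal K$ have $w\ge g$, we know $D(J+1)$, hence by (2) $D(J)$, on $\mathcal K_s$. Finally, adding to $a^{(w)}_{J+1}$ the known vector with entries $\sum_{i:(i,w)\in\mathcal K}g_i(x')\big(D_{iw}(J)-D_{iw}(J+1)\big)$ gives $a_J^{(w)}$ for $g\le w<s$.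

**Step 4: find all $a_J^{(w)}$.** The values $\sum_wh_w(y')a_J^{(w)}$ are now known for $n$ cyclically consecutive residues $y'$: for window columns in block $J$ they are the columns themselves, and for $y'<s$ the value is $a_J^{(y')}$, known from Step 3. By $n$-completeness of $\mathcal W$, applied in each window row separately, all $a_J^{(w)}$, $0\le w<n$, are known.

**Step 5: find $I$ and $J$.** The head rows of the $a_J^{(w)}$ give $D(I+1)$, hence $D(I)$, on $\mathcal R_t$. Subtract $D_{iw}(I+1)-D_{iw}(I)$ from head row $i$ of $a^{(w)}_J$ for all $(i,w)\in\mathcal R_t$. As before, each corrected vector is the restriction of $\sum_iU_{iw}(I,J)g_i$ to $m$ cyclically consecutive residues, so all $U_{iw}(I,J)$ are known. These are all the digits of $I$ and $J$. $\square$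

## 7. Cores, and three types of primes

Assume (i)–(iii) from now on, with $k=\prod p^{a_p}$, $R=\prod p^{r_p}$, $S=\prod p^{s_p}$ and (1).

**Definition 3.** A core is a dBT$(R_0,S_0;m,n)_{k_0}$ with $k_0=\prod_{p\in Q}p$ squarefree, $k_0\mid k$, $R_0\ge m$, $S_0\ge n$, such that $0\le r_p-v_p(R_0)\le(a_p-1)mn$ for all $p\in Q$.

Here $v_p$ is the exponent of $p$. For $p\notin Q$ we have $v_p(R_0)=0$, since $R_0S_0=k_0^{mn}$. For instance, for the size $12\times108$ with $m=n=2$, $k=6$, a dBT$(4,4;2,2)_2$ is a core with $Q=\{2\}$: here $r_2-2=0$.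

**Lemma 6 (cores suffice).** If a core exists, then a dBT$(R,S;m,n)_k$ exists.

*Proof.* We add the missing copies of the $\mathbb F_p$ one at a time by Lemma 5: $a_p-1$ copies for $p\in Q$, $a_p$ copies for $p\notin Q$. Let the row exponents $\rho\in[0,mn]$ used for $p$ have sum $r_p-v_p(R_0)$. This is possible, because this number lies between $0$ and $mn$ times the number of copies (for $p\notin Q$ it is $r_p\le a_pmn$ by (1)). The column exponents then agree: for $p\in Q$ the exponents $\sigma=mn-\rho$ have sum $(a_p-1)mn-r_p+v_p(R_0)=s_p-v_p(S_0)$, by (1) and $v_p(R_0)+v_p(S_0)=mn$; for $p\notin Q$ they have sum $a_pmn-r_p=s_p$. The inequalities $R_0\ge m$, $S_0\ge n$ persist, so Lemma 5 applies every time. $\square$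

**Definition 4.** A prime $p\mid k$ is row-small if $m\ge2$ and $p^{r_p}\le m$, column-small if $n\ge2$ and $p^{s_p}\le n$, and neutral if it is neither.

No $p$ is both, since that would give $2^{mn}\le p^{a_pmn}=p^{r_p+s_p}\le mn$. In the $81\times16$ example, $2$ is row-small and $3$ column-small; in the $6\times36$ example both primes are row-small; for the size $3\times432$ with $m=n=2$, $k=6$, the prime $2$ is row-small ($r_2=0$) and $3$ is neutral ($r_3=1$, $s_3=3$).

Up to transposition one of the following holds:

- Case A: there are both row-small and column-small primes;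
- Case B: there is a neutral prime;
- Case C: all primes are row-small.

Indeed, without neutral primes and outside Case A, all primes are row-small or all are column-small. So Theorem 1 follows from Lemma 6 as soon as a core is found in each case: Proposition 8 does this in Case B, Proposition 9 in Case A, and Proposition 10 in Case C.

## 8. Perfect factors over $\mathbb F_p$, and a neutral prime

Two standard facts are used from here on.

- (F1) If $f\in\mathbb F_p[z]$ is monic of degree $N$ with $f(0)\ne0$, then for every sequence $y$ over $\mathbb F_p$ and every $i$, the solutions $x$ of $f(E)x=y$ correspond bijectively to their windows of length $N$ at $i$: the recurrence can be run in both directions.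
- (F2) Over $\mathbb F_p$, $E^{p^l}-1=(E-1)^{p^l}$, and likewise for $E^t$ in place of $E$.

With one neutral prime we want a torus over $\mathbb F_p$ alone. When it has fewer than $p^m$ rows, it is woven from a complete family with all orbits of length $p^r$. A very short recurrence gives the smallest such $r$; then we merge cycles in groups.

**Lemma 7 (perfect factors).** Let $p$ be prime, $m\ge1$, $r\le m$, $p^r>m$. There is an $m$-complete, $E$-invariant family over $\mathbb F_p$ with all $E$-orbits of length $p^r$.

*Proof.* **Step 1: the shortest orbits.** Let $\Delta=E-1$, $\rho(m)=\min\{\rho:p^\rho>m\}$ and $\mathcal G^{(m)}=\{x:\Delta^mx=1\}$, where $1$ is the constant sequence. By (F1) this family is $m$-complete, and it is $E$-invariant. For $x\in\mathcal G^{(m)}$ we have $\Delta^mx\ne0=\Delta^{m+1}x$. By (F2), $E^{p^l}x=x$ if and only if $\Delta^{p^l}x=0$, that is, $p^l>m$. So all orbits have length $p^{\rho(m)}$. For $p=2$: $\mathcal G^{(2)}$ is the orbit of $\overline{0011}$, and $\mathcal G^{(3)}$ consists of the orbits of $\overline{0001}$ and $\overline{1110}$.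

**Step 2: what merging needs.** Let $B_{m-1}$ be the digraph with vertex set $\mathbb F_p^{m-1}$ and edge set $\mathbb F_p^m$, the edge $(w_0,\dots,w_{m-1})$ going from $(w_0,\dots,w_{m-2})$ to $(w_1,\dots,w_{m-1})$. By $m$-completeness each orbit of $\mathcal G^{(m)}$ is a closed trail ("cycle") in $B_{m-1}$, and the cycles partition the edges. Call two cycles adjacent if they share a vertex. Let $P(m,e)$ be the statement: the set of cycles can be partitioned into sets of $p^e$ cycles each, every set being connected under adjacency. If $P(m,e)$ holds, the union of each set is balanced and connected, so it has an Euler circuit, of length $p^{\rho(m)+e}$. The shifts of the sequences read along these circuits form an $m$-complete, $E$-invariant family, since every $m$-word is an edge of exactly one circuit; the orbits have length exactly $p^{\rho(m)+e}$, since edges are not repeated. As $\rho(m)\le r\le m$, it suffices to prove $P(m,e)$ for $0\le e\le m-\rho(m)$.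

**Step 3: induction on $m$.** $P(m,0)$ is trivial. $P(m,m-\rho(m))$ holds: there are $p^{m-\rho(m)}$ cycles, and they form one connected set because $B_{m-1}$ is connected. For $m=1$ we have $\rho(1)=1$, so this is everything. For the step from $m$ to $m+1$ it remains to treat $0\le e<m+1-\rho(m+1)$. Then $e\le m-\rho(m+1)\le m-\rho(m)$, so $P(m,e)$ holds.

The operator $\Delta$ maps $\mathcal G^{(m+1)}$ onto $\mathcal G^{(m)}$ with fibers $\{\hat x+\lambda:\lambda\in\mathbb F_p\}$, and it commutes with $E$. If $x,y\in\mathcal G^{(m)}$ have the same $(m-1)$-word at position $0$, and $\hat x$ lies over $x$, then the $\hat y$ over $y$ with $\hat y_0=\hat x_0$ has the same $m$-word at $0$ as $\hat x$, because $\hat x_j=\hat x_0+\sum_{i<j}x_i$ for $0\le j\le m-1$. So the cycles of $\hat x$ and $\hat y$ are adjacent in $B_m$. Also $\rho(m+1)\le\rho(m)+1$, since $p\cdot p^{\rho(m)}\ge2(m+1)>m+1$.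

*If $\rho(m+1)=\rho(m)+1$*, the preimage of a cycle has $p^{\rho(m)+1}$ elements, so it is one cycle. Cycles of $\mathcal G^{(m)}$ and $\mathcal G^{(m+1)}$ correspond bijectively, and adjacent cycles have adjacent preimages. So $P(m+1,e)$ follows.

*If $\rho(m+1)=\rho(m)$*, the preimage of a cycle $O$ consists of $p$ cycles, each mapped bijectively onto $O$; for $x\in O$ the sequences $\hat x+\lambda$ lie one in each. In each set of the partition choose a spanning tree, and for each tree edge $OO'$ choose $x\in O$, $y\in O'$ with the same $(m-1)$-word at $0$. The rule $\hat y_0=\hat x_0$ is a bijection between the cycles over $O$ and those over $O'$ that matches adjacent cycles. Starting from each of the $p$ cycles over a root and following these bijections, we lift the tree to $p$ disjoint copies of itself that cover all cycles over the set. Each copy is a connected set of $p^e$ cycles, so $P(m+1,e)$ holds. $\square$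

**Proposition 8 (Case B).** If some prime $p\mid k$ is neutral, then a core exists.

*Proof.* **Step 1: choose the exponents.** Let $\rho^*=\min\{\rho\ge0:p^\rho>m\text{ or }m=1\}$ and $\sigma^*=\min\{\sigma\ge0:p^\sigma>n\text{ or }n=1\}$. Neutrality says $r_p\ge\rho^*$ and $s_p\ge\sigma^*$. Also $\rho^*+\sigma^*\le mn$: if $m,n\ge2$, then $\rho^*\le m$, $\sigma^*\le n$ and $m+n\le mn$; if $m=1$, then $\rho^*=0$ and $\sigma^*\le n$; similarly for $n=1$. Put
$$r'=\max\big(\rho^*,\,r_p-(a_p-1)mn\big),\qquad s'=mn-r'.$$
Then $\rho^*\le r'\le r_p$ and $r_p-r'\le(a_p-1)mn$. Moreover $r'\le mn-\sigma^*$, because $r_p-(a_p-1)mn=mn-s_p\le mn-\sigma^*$. So $s'\ge\sigma^*$. Hence $p^{r'}\ge m$ and $p^{s'}\ge n$, and a dBT$(p^{r'},p^{s'};m,n)_p$ is a core.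

**Step 2: it exists.**

- If $m=n=1$, list $\mathbb F_p$ in a $p\times1$ or $1\times p$ array.
- If $n=1<m$, then $r'\le m$ and $p^{r'}>m$. Apply Lemma 7 and then Lemma 2 with $t=1$, $q=p^{r'}$, $n=1$; the size is $p^{r'}\times p^{m-r'}$. If $m=1<n$, transpose.
- If $m,n\ge2$ and $r'<m$, then $p^{r'}>m$. Apply Lemma 7 and Lemma 2 with $t=1$, $q=p^{r'}$, $C=p^{m-r'}$. If $p=2$, then $C$ is even, so there is no exception. The number of columns is $p^{(m-r')n+r'(n-1)}=p^{mn-r'}$. If $s'<n$, do the same after transposition.
- If $m,n\ge2$, $r'\ge m$ and $s'\ge n$, use Theorem P. $\square$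

## 9. A row-small prime against a column-small prime

Now let $p$ be row-small and $\ell$ column-small; so $m,n\ge2$ and $p\ne\ell$. Put
$$\alpha=r_p,\qquad\beta=s_\ell,\qquad\sigma=mn-\alpha .$$
Then $p^\alpha\le m$ and $\ell^\beta\le n$, so $\alpha\le m-1$ and $\beta\le n-1$.

**Proposition 9 (Case A).** For a suitable choice of $p$ and $\ell$, possibly after transposition, there is a dBT$(p^\alpha\ell^{mn-\beta},\,p^\sigma\ell^\beta;m,n)_{p\ell}$, and it is a core.

*It is a core if it exists.* First, $r_p-\alpha=0$ and $r_\ell-(mn-\beta)=(a_\ell-1)mn$ by (1). Next, $mn-\beta\ge mn-n+1\ge m$, so $\ell^{mn-\beta}\ge\ell^m>m$. Finally $p^\sigma\ge p^{mn}/m\ge p^n>n$, since $p^{n(m-1)}\ge m$.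

*Which primes.* If $2\mid k$ and $2$ is not neutral, transpose so that $2$ is row-small, put $p=2$ and take any column-small $\ell$, which is then odd: this is A1. Otherwise take any row-small $p$ and column-small $\ell$; both are odd, and after transposing if necessary $\ell<p$: this is A2.

**The $81\times16$ torus.** Let us see the mechanism for $m=n=2$, $k=6$, $p=2$, $\ell=3$, $\alpha=\beta=0$. Write a ternary de Bruijn cycle $Z$ of span $2$ as a column of length $9$. Let $\eta:\mathbb Z_{81}\to\mathbb F_3$ be a necklace: each 2-word once in each residue class mod $9$. Let row $r$ of $X$ be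
$$\eta(r),\ Z(r)-\eta(r),\ \eta(r),\ Z(r)-\eta(r),\dots$$
It has period $2$, which divides $16$, and two adjacent entries always add up to $Z(r)$. Let $Y$ be a binary $9\times16$ array with each $2\times2$ matrix once in each row (Lemma 3 with $N=9$, $v=2$, and Lemma 2 with $t=9$, $q=1$, $C=4$). Now decode a $2\times2$ window of $(X,Y)$ at $(r,c)$. Adding within the rows of the $X$-part gives $Z(r),Z(r+1)$, hence $r$ mod $9$. Then $Y$ gives $c$ mod $16$. Then the parity of $c$ tells which entries of the $X$-part are $\eta(r),\eta(r+1)$, and with $r$ mod $9$ these give $r$ mod $81$. So each prime's window is decoded with the help of the other, in three rounds.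

In general the sum of adjacent entries, $E+1$, becomes a polynomial $\lambda(E)$ of suitable degree whose solutions have the right period.

### 9.1. A1: $p=2$ and $\ell$ odd

**Step 1: an auxiliary torus $Z$.** Let $n_0=\max(1,\beta)\le n$, $N=n-n_0$, $R_Z=\ell^{mn_0-\beta}$. We want a dBT$(R_Z,\ell^\beta;m,n_0)_\ell$. For $\beta=0$ this is a de Bruijn cycle of span $m$ written as a column. For $\beta\ge1$ apply Lemma 2 to the shifts of a de Bruijn cycle of span $\beta$ over $\mathbb F_\ell$ (window length $\beta$, $t=1$, $q=\ell^\beta$ odd, $C=1$, other window dimension $m$) and transpose; the size is $\ell^{\beta(m-1)}\times\ell^\beta$, as wanted. In both cases $R_Z\ge\ell^{m-1}\ge m$.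

**Step 2: the polynomial $\lambda$.** We want degree $N$ and a root structure compatible with the period $2^\sigma\ell^\beta$. As $\sigma\ge mn-m+1\ge n$, we have $N<n<2^n\le2^\sigma$, so write $N=\sum_{j=1}^\sigma\varepsilon_j2^{j-1}$ in binary and put
$$\lambda(x)=\prod_{\varepsilon_j=1}\big(x^{2^{j-1}}+1\big)\in\mathbb F_\ell[x].$$
It is monic of degree $N$, $\lambda(0)=1$, and it divides $\prod_{j=1}^\sigma(x^{2^{j-1}}+1)=(x^{2^\sigma}-1)/(x-1)$.

**Step 3: the array $X$ over $\mathbb F_\ell$.** Let $R_X=R_Z\ell^{mN}=\ell^{mn-\beta}$, and let $\eta:\mathbb Z_{R_X}\to\mathbb F_\ell^N$ be a necklace for words of length $m$ and classes mod $R_Z$. Let row $X(r,\cdot)$ be the sequence with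
$$(X(r,0),\dots,X(r,N-1))=\eta(r),\qquad\lambda(E)X(r,\cdot)=Z(r,\cdot),$$
which exists uniquely by (F1). It is annihilated, as a polynomial in $E$, by $(x^{\ell^\beta}-1)\lambda(x)=(x-1)^{\ell^\beta}\lambda(x)$. This divides $\big((x-1)\lambda(x)\big)^{\ell^\beta}$, hence $(x^{2^\sigma}-1)^{\ell^\beta}=x^{2^\sigma\ell^\beta}-1$. So the row has period $2^\sigma\ell^\beta$.

**Step 4: the binary array $Y$.** Lemma 4 (with $t=R_Z\ge m$, $c=\alpha$) and Lemma 2 ($q=2^\alpha$, $C=2^{m-\alpha}$ even, so no exception) give a binary array of size $R_Z2^\alpha\times2^{mn-\alpha}$ in which every $m\times n$ matrix occurs once in each row class mod $R_Z$. Since $2^{mn-\alpha}=2^\sigma$ and $R_Z$ divides $R_X$, the pair $(X,Y)$ is an array of size $2^\alpha\ell^{mn-\beta}\times2^\sigma\ell^\beta$, and this product is $(2\ell)^{mn}$.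

**Step 5: decoding.** Given the window of $(X,Y)$ at $(r,c)$, apply $\lambda$ to the $m$ rows of the $X$-part. Since $n=N+n_0$, this yields the $m\times n_0$ window of $Z$ at $(r,c)$, hence $r$ mod $R_Z$ and $c$ mod $\ell^\beta$. Knowing $r$ mod $R_Z$, we get from $Y$ also $r$ mod $2^\alpha$ and $c$ mod $2^\sigma$. Now $c$ is known. For $0\le a<m$ the row $X(r+a,\cdot)$ is determined by its window at $c$ (of length $n\ge N$) and the known sequence $Z(r+a,\cdot)$, by (F1). So $\eta(r),\dots,\eta(r+m-1)$ are known, and with $r$ mod $R_Z$ this gives $r$ mod $R_X$. Together with $r$ mod $2^\alpha$, the position is determined. This proves A1.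

### 9.2. A2: $3\le\ell<p$

**Where A1 breaks.** Let $m=n=2$, $\ell=3$, $p=5$, $\alpha=\beta=0$, so $\sigma=4$. Step 2 would need $\lambda$ of degree $1$ dividing $(x^{625}-1)/(x-1)$ over $\mathbb F_3$. The roots of this polynomial have orders $5^i$ with $i\ge1$, and $3$ has order $4$ modulo $5$, so all irreducible factors have degree divisible by $4$. There is no such $\lambda$. We replace linear recurrences by walks in a graph of words, which need not be linear: we only need that the walk started from any state closes up after the right time.

**Step 1: a section of $\mathbb F_\ell^n$ modulo constants.** Let $M=\ell^{n-1}$ and $q'=\ell^\beta$, which divides $M$. Let $d_0,\dots,d_{M-1}$ be a de Bruijn cycle of span $n-1$ over $\mathbb F_\ell$ with $d_0=\dots=d_{n-2}=0$. Since $\ell$ is odd, $\sum d_i=\ell^{n-2}\sum_{e\in\mathbb F_\ell}e=0$. So $h_0=0$, $h_{i+1}=h_i+d_i$ is $M$-periodic. Put $w_i=(h_i,\dots,h_{i+n-1})$, $i\in\mathbb Z_M$. The difference vectors $(d_i,\dots,d_{i+n-2})$ of the $w_i$ run once through $\mathbb F_\ell^{n-1}$. So the $w_i$ are distinct, and every $w\in\mathbb F_\ell^n$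 is uniquely $w=w_i+e(1,\dots,1)$; put $\Lambda(w)=e$. For $n=2$, $\ell=3$ we can take $d=0,1,2$, $h=0,0,1$, and $w_0=00$, $w_1=01$, $w_2=10$.

**Step 2: two compatible permutations.** Call a permutation $\tau$ of $\mathbb Z_M$ compatible if the last $n-1$ entries of $w_i$ are the first $n-1$ entries of $w_{\tau(i)}$ for all $i$. The permutation $\pi_1(i)=i+1$ is compatible. Further, $w_0=0^n$, $w_{M-1}=(h_{M-1},h_0,\dots,h_{n-2})$ ends in $0^{n-1}$, and $w_1$ begins with $0^{n-1}$. So the permutation $\pi_2$ with $\pi_2(0)=0$, $\pi_2(M-1)=1$ and $\pi_2(i)=i+1$ otherwise is compatible, and $\pi_2^{M-1}=\mathrm{id}$. In the example, $\pi_1$ is $00\to01\to10\to00$, while $\pi_2$ fixes $00$ and exchanges $01$ and $10$. So we have walks of period $M$ and of period $M-1$, and we combine them.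

**Step 3: mixing them to get the right return map.** We have $p^\sigma\ge p^{mn}/m\ge p^{2n-2}\ge(M-1)^2$. The second inequality holds because $p^{mn-2(n-1)}=p^{(m-2)n+2}\ge p^{2m-2}\ge m$, and the last because $p>\ell$. Choose $b'\in[0,M-1]$ with $p^\sigma+b'\equiv M/q'\pmod M$ and put
$$b=(M-1)b'\le(M-1)^2\le p^\sigma,\qquad a=p^\sigma-b\ge0.$$
Let $\tau_0,\dots,\tau_{p^\sigma-1}$ be $a$ copies of $\pi_1$ followed by $b$ copies of $\pi_2$, extended to $\tau_c$ $(c\in\mathbb Z)$ with period $p^\sigma$. Then
$$\Pi:=\tau_{p^\sigma-1}\cdots\tau_0=\pi_2^b\pi_1^a=\pi_1^a,\qquad a\equiv p^\sigma+b'\equiv M/q'\pmod M.$$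
So $\Pi$ is translation by $M/q'$ on $\mathbb Z_M$, and all its cycles have length $q'$. In the example ($p^\sigma=625$, $M=3$, $q'=1$): $b'=2$, $b=4$, $a=621$, and $\Pi=\mathrm{id}$.

**Step 4: the row sequences.** Put $g_0=\mathrm{id}$, $g_{c+1}=\tau_cg_c$ for $c\in\mathbb Z$. Then $g_{c+p^\sigma}=g_c\Pi$: both sides obey the same recursion in $c$ and agree at $c=0$. Let $x^{(i)}(c)$ be the first entry of $w_{g_c(i)}$. By compatibility entry $j\ge2$ of $w_{g_c(i)}$ is entry $j-1$ of $w_{g_{c+1}(i)}$; iterating, the $n$-window of $x^{(i)}$ at $c$ is $w_{g_c(i)}$. Since $\Pi^{q'}=\mathrm{id}$, $x^{(i)}$ has period $p^\sigma q'=p^\sigma\ell^\beta$.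

**Step 5: the array $X$ over $\mathbb F_\ell$.** Let $z$ be a de Bruijn cycle of span $m$ over $\mathbb F_\ell$, of period $\ell^m$. Identify $\mathbb Z_M$ with $K\times\mathbb Z_{q'}$, $|K|=M/q'$, so that $\Pi(\kappa,h)=(\kappa,h+1)$. Apply Lemma 1 with $w=m$, $t=\ell^m$ and $q=q'$ odd; its length is $\ell^m(M/q')^mq'^{\,m-1}=\ell^{mn-\beta}$. We get $\eta:\mathbb Z_{\ell^{mn-\beta}}\to\mathbb Z_M$ such that for each $\rho$ the map
$$(r,J)\mapsto\big(\Pi^J\eta(r),\dots,\Pi^J\eta(r+m-1)\big),\qquad r\equiv\rho\ (\mathrm{mod}\ \ell^m),\ J\in\mathbb Z_{q'},\tag{3}$$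
is injective. Put $X(r,c)=z(r)+x^{(\eta(r))}(c)$. Its row period is $\ell^{mn-\beta}$, since $mn-\beta\ge m$.

**Step 6: the array $Y$ over $\mathbb F_p$.** Lemma 4 (with $t=\ell^m\ge m$, $c=\alpha$) and Lemma 2 ($q=p^\alpha$ odd, $C=p^{m-\alpha}$) give an array of size $\ell^mp^\alpha\times p^\sigma$ in which every $m\times n$ matrix occurs once in each row class mod $\ell^m$. So $(X,Y)$ has size $p^\alpha\ell^{mn-\beta}\times p^\sigma\ell^\beta$.

**Step 7: decoding.** Take the window of $(X,Y)$ at $(r,c)$. Row $a$ of the $X$-part is $w_{g_c(\eta(r+a))}+z(r+a)(1,\dots,1)$. Applying $\Lambda$ to the $m$ rows gives $z(r),\dots,z(r+m-1)$, hence $r$ mod $\ell^m$; it also leaves us with the states $g_c(\eta(r+a))$. Then $Y$ gives $r$ mod $p^\alpha$ and $c$ mod $p^\sigma$. Write $c\equiv c_0+p^\sigma J$ mod $p^\sigma\ell^\beta$ with $0\le c_0<p^\sigma$ known and $J\in\mathbb Z_{q'}$ unknown. Since $g_c(\eta(r+a))=g_{c_0}(\Pi^J\eta(r+a))$, we know $\Pi^J\eta(r+a)$ for $0\le a<m$. By (3) this and $r$ mod $\ell^m$ determine $r$ mod $\ell^{mn-\beta}$ and $J$. So the position is determined. This proves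 A2 and Proposition 9. $\square$

## 10. All primes row-small: sequences of exact period $R$

In Case C we have $m\ge2$, hence $R>m$ by (ii), and $p^{r_p}\le m$ for all $p\mid k$, hence $r_p\le m-1$. Put $Q=\{p:r_p\ge1\}$ (not empty, as $R>1$) and $k_0=\prod_{p\in Q}p$.

**Proposition 10.** In Case C there is an $m$-complete, $E$-invariant family over $\prod_{p\in Q}\mathbb F_p$ all of whose members have least period exactly $R$. Consequently a core exists.

*The consequence.* Lemma 2 with $t=1$, $q=R$, $C=k_0^m/R$ gives a dBT$(R,k_0^{mn}/R;m,n)_{k_0}$; there is no exception, because if $2\mid R$ then $v_2(C)=m-r_2>0$. Since all $r_p\le m-1$, we have $R\le k_0^{m-1}$, and so $k_0^{mn}/R\ge k_0^{m(n-1)+1}\ge2^n>n$. Also $R>m$. As $v_p(R_0)=v_p(R)=r_p$ for $p\in Q$, this is a core.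

It remains to construct the family. One would like to take, for each $p\in Q$, a complete family over $\mathbb F_p$ with all orbits of length $p^{r_p}$, and combine. This is impossible: such a family has a member with window $0^m$, and a $p^{r_p}$-periodic sequence with $p^{r_p}\le m$ consecutive zeros is $0$, whose orbit has length $1$. So over $\mathbb F_p$ we must use sequences with longer periods, still dividing $R$, and ask only that the orbit lengths be *divisible* by the $p$-part. The other primes then repair what is missing, orbit by orbit. For the induction we need $E^t$-orbits.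

**Claim 11.** Let $t\mid R$ and let $Q'\subseteq Q$ contain all primes dividing $R/t$. There is an $m$-complete, $E^t$-invariant family of $R$-periodic sequences over $\prod_{p\in Q'}\mathbb F_p$ with all $E^t$-orbits of length $R/t$.

Proposition 10 is the case $t=1$, $Q'=Q$. The claim will follow from:

**Lemma 12.** Let $t\mid R$, $t<R$, $p$ the largest prime dividing $R/t$, $R/t=qd$ with $q=p^c$, $p\nmid d$. There is an $m$-complete, $E^t$-invariant family of $R$-periodic sequences over $\mathbb F_p$ with all $E^t$-orbit lengths divisible by $q$.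

*Proof of Claim 11 from Lemma 12.* Induction on $|Q'|$. If $t=R$ (in particular if $Q'=\emptyset$), take the product of families from Lemma 3 with period $R\ge m$; the $E^R$-orbits have length $1$. Let $t<R$ and let $p$ be the largest prime dividing $R/t$; then $p\in Q'$. Take $\mathcal G$ over $\mathbb F_p$ from Lemma 12. For each $E^t$-orbit of $\mathcal G$ choose a representative $x$, with orbit length $\omega_x$, and put $t_x=t\omega_x$. Since $x$ is $R$-periodic, $t_x\mid R$; since $q\mid\omega_x$, $p\nmid R/t_x$. By induction there is a family $\mathcal H_x$ over $\prod_{p'\in Q'\setminus\{p\}}\mathbb F_{p'}$ for $t_x$ in place of $t$. Take all pairs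
$$(E^{tj}x,E^{tj}y),\qquad0\le j<\omega_x,\ y\in\mathcal H_x,$$
for all representatives $x$. This is $m$-complete: the $\mathbb F_p$-window determines $x$ and $j$, and $E^{tj}\mathcal H_x$ is $m$-complete. It is $E^t$-invariant, because $E^{t\omega_x}x=x$ and $E^{t_x}\mathcal H_x=\mathcal H_x$. Finally $E^{tB}$ fixes a member if and only if it fixes $(x,y)$, that is, $\omega_x\mid B$ and $E^{t_x(B/\omega_x)}y=y$, that is, $\omega_xR/t_x=R/t$ divides $B$. $\square$

**Preliminaries for Lemma 12.** Note that $c\ge1$; that $q\le p^{r_p}\le m$; that all primes dividing $d$ are $<p$; and that $m<R=tqd$.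

**Part (a): $t\ge m$.** Lemma 4 applies, since $p^c\le m$ implies $c\le m$: it gives a $tq$-periodic family with all $E^t$-orbits of length $q$, and $tq\mid R$.

From now on let $t<m$, $u=\lfloor m/t\rfloor\ge1$, $v=m-tu$, so $0\le v<t$. Let $V$ be a $v$-complete linear space of $t$-periodic sequences over $\mathbb F_p$ (Lemma 3).

**General construction.** Let $f\in\mathbb F_p[z]$ be monic of degree $u$ with $(z-1)f(z)\mid z^T-1$, let $\zeta$ be a $t$-periodic sequence, and put
$$\mathcal G=\{x:f(E^t)x\in\zeta+V\}.\tag{4}$$
Then $\mathcal G$ is $E^t$-invariant, $tT$-periodic and $m$-complete. Indeed, if $y=f(E^t)x\in\zeta+V$, then $y$ is $t$-periodic, so $f(E^t)E^tx=E^ty=y$; this is invariance. Also $(E^t-1)f(E^t)x=0$, so $(E^{tT}-1)x=0$. As $f\mid z^T-1$, $f(0)\ne0$. By (F1), for each of the $p^v$ elements $y\in\zeta+V$ the equation $f(E^t)x=y$ has exactly $p^{tu}$ solutions, each determined by $y$ and any $tu$ consecutive entries. So $|\mathcal G|=p^{tu+v}=p^m$. A window of length $m=tu+v$ at $i$ determines $y=f(E^t)x$ at $i,\dots,i+v-1$, hence $y\in\zeta+V$ by $v$-completeness, and then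 $x$. So the window maps are injective, hence bijective.

**Part (b): $t<m$ and $q/p\le u$.** The plan is to put at least $q/p$ factors $z-1$ into $f$; then an orbit whose length misses a factor $p$ would force $y=0$, which $\zeta\notin V$ forbids. We have $u\le m/t<qd$, so $u\le qd-1$.

**Step 1: which degrees are available.** Let $1=e_0\mid e_1\mid\dots\mid e_K=d$ with $e_i/e_{i-1}=\rho_i$ prime; so $\rho_i<p\le q$. Let $G_i=(z^{e_i}-1)/(z^{e_{i-1}}-1)$, of degree $s_i=e_{i-1}(\rho_i-1)$. Let $D_i$ be the set of degrees of the products $G_1^{a_1}\cdots G_i^{a_i}$, $0\le a_j\le q$. Its minimum is $0$ and its maximum is $M_i=q(e_i-1)$. We claim: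

*For every integer $y\in[0,M_i]$ there is $\delta\in D_i$ with $0\le y-\delta\le\max(0,p-3)$.*

Induction on $i$; $D_0=\{0\}$ and $M_0=0$. Let $i\ge1$; then $p\ge3$. Let $a\in[0,q]$ be largest with $as_i\le y$. If $y-as_i\le M_{i-1}$, apply the induction hypothesis to $y-as_i$ and add $as_i$. Otherwise $y>as_i+M_{i-1}$. Since $y\le M_i=qs_i+M_{i-1}$, we have $a<q$, so $y\le(a+1)s_i-1$ by the choice of $a$. Take $\delta=as_i+M_{i-1}\in D_i$. Then $y-\delta>0$ and
$$y-\delta\le s_i-1-M_{i-1}=e_{i-1}(\rho_i-1-q)+q-1\le(\rho_i-1-q)+q-1=\rho_i-2\le p-3,$$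
because $\rho_i-1-q<0$ and $e_{i-1}\ge1$. This is where we use that $p$ is the largest prime dividing $R/t$.

**Step 2: the choice of $f$.** Let $U=u-q/p\ge0$ and let $\delta$ be the largest element of $D_K$ with $\delta\le U$. Then $U-\delta\le q-q/p-1$: if $U\le q(d-1)=M_K$, then by Step 1 $U-\delta\le\max(0,p-3)\le q-q/p-1$, since $q-q/p\ge p-1$; if $U>q(d-1)$, then $\delta=q(d-1)$ and $U-\delta\le qd-1-q/p-q(d-1)=q-q/p-1$. So $e=q/p+U-\delta$ lies in $[q/p,q-1]$. Let $H=\prod G_i^{a_i}$ have degree $\delta$, and put $f=(z-1)^eH$. Its degree is $e+\delta=u$, and $(z-1)f$ divides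
$$(z-1)^q\Big(\frac{z^d-1}{z-1}\Big)^q=(z^d-1)^q=z^{qd}-1.$$

**Step 3: the orbits.** Choose a $t$-periodic $\zeta\notin V$, which is possible as $v<t$, and take $\mathcal G$ from (4) with $T=qd$. It is $R$-periodic. Suppose an $E^t$-orbit length $\omega$, a divisor of $qd$, is not divisible by $q$. Then $\omega\mid(q/p)d$, so with $z=E^t$ we have $(z^{(q/p)d}-1)x=0$ for a member $x$. Now $z^{(q/p)d}-1=(z-1)^{q/p}\gamma(z)$ with $\gamma=\big(\frac{z^d-1}{z-1}\big)^{q/p}$. Applying $(z-1)^{e-q/p}H$ gives $\gamma(E^t)f(E^t)x=0$. As $y=f(E^t)x$ is $t$-periodic, $\gamma(E^t)y=\gamma(1)y=d^{q/p}y$. Since $p\nmid d$, $y=0$. So $0\in\zeta+V$ and $\zeta\in V$, a contradiction. This proves part (b).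

**The $6\times36$ example.** Let $m=3$, $R=6$, $t=1$, $p=3$, $q=3$, $d=2$. Then $u=3$, $v=0$, $V=0$, $q/p=1$, $U=2$, $G_1=z+1$, $\delta=2$, $e=1$, so $f=(z-1)(z+1)^2$; take $\zeta=1$. The family consists of the $27$ solutions of $(E-1)(E+1)^2x=1$ over $\mathbb F_3$. One orbit is that of $\overline{012}$: for $x_i=i$, $(E-1)x=1$ and $(E+1)^21=4=1$. There are no other members of period $3$: by (F2) they satisfy $(E-1)^3x=0$, so they have the form $x_i=\lambda+\mu i+\nu\binom i2$. Here $(E-1)x$ is $\mu+\nu i$, and $(E+1)^2$ turns this into $\mu+\nu+\nu i$; this equals $1$ only for $\nu=0$, $\mu=1$. All orbit lengths divide $6$ and are divisible by $3$, so the other $24$ members form $4$ orbits of length $6$. In Claim 11 the orbit of $\overline{012}$ has $t_x=3$ and is paired with the 3-complete binary family $\overline{a,b,c,a+1,b,c}$ of part (a); the orbits of length $6$ are paired with any 3-complete family of 6-periodic binary sequences. The result has $27\cdot8=6^3$ members, all of least period $6$, in $36$ orbits: the $36$ columns of a dBT$(6,36;3,1)_6$.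

**Part (c): $t<m$ and $q/p>u$.** Now the plan of (b) stops: $f$ has degree $u<q/p$, too small to contain $(z-1)^{q/p}$. We first build, with $f=(z-1)^u$, a family with shorter orbits, and then merge orbits by Euler circuits, $p^e$ at a time. The difficulty is to choose groups of orbits that are connected and that use every orbit once; a suitable choice of $\zeta$ takes care of this.

**Step 1: parameters.** We have $t\ne1$, since for $t=1$ we would have $u=m\ge q$. So $t\ge2$. Let $q_0=p^j$ be minimal with $p^j>u$. Then $j\ge1$ and $p^{j-1}\le u$; since $q/p>u$, $j\le c-1$. Put $q/q_0=p^e$, $e\ge1$. As $q\le m$, $q_0\ge u+1$ and $m<t(u+1)$, we get $p^e\le m/(u+1)<t$. Hence $e\le t-1$.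

**Step 2: the space $\mathcal L$ and local changes.** Let $\Delta=E^t-1$ and
$$\mathcal G_0=\{x:\Delta^ux\in\zeta+V\},\qquad\mathcal L=\{x:\Delta^ux\in V\},$$
with a $t$-periodic $\zeta$ to be chosen in Step 4. These are instances of (4) with $f=(z-1)^u$ and $T=q_0$, since $u+1\le q_0$ gives $(z-1)^{u+1}\mid(z-1)^{q_0}=z^{q_0}-1$. So both are $m$-complete, $E^t$-invariant and $tq_0$-periodic; $\mathcal L$ is a linear space and $\mathcal G_0$ is a coset of it. For $0\le b\le t-2$ let $\delta_b\in\mathcal L$ be the element with
$$(\delta_b)_b=1,\qquad(\delta_b)_{b+1}=\dots=(\delta_b)_{b+m-1}=0.$$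
Adding a multiple of $\delta_b$ to $x$ leaves $m-1$ consecutive entries unchanged; this is what lets trails meet. On the positions $0,\dots,t-2$ these elements are triangular (note $t-2\le b+m-1$), so $\delta_0,\dots,\delta_{t-2}$ are linearly independent.

**Step 3: the module $W$.** Let $W\subseteq\mathcal L$ be the $\mathbb F_p[E^t]$-module generated by $\delta_0,\dots,\delta_{t-2}$, and let $K_W=\{w\in W:\Delta w=0\}$, the set of $t$-periodic elements of $W$. Since $E^t$ acts as the identity on $W/\Delta W$, this quotient is spanned by the images of the $t-1$ generators, so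
$$\dim K_W=\dim W-\dim\Delta W=\dim W/\Delta W\le t-1.$$

*We show $V\subseteq K_W$.* This is clear if $v=0$. Let $v\ge1$ and put $\theta_b=\Delta^u\delta_b\in V\cap W$ for $0\le b\le v-1\le t-2$. The entry $(\Delta^ux)_s$ is a combination of $x_s,x_{s+t},\dots,x_{s+tu}$, with coefficient $(-1)^u$ at $x_s$. For $b\le s\le b+v-1$ all these positions lie in $[b,b+m-1]$, because $tu+v=m$, and $\delta_b$ vanishes there except at $b$. Hence $(\theta_b)_b=(-1)^u$ and $(\theta_b)_s=0$ for $b<s\le b+v-1$. So $\theta_0,\dots,\theta_{v-1}$ are triangular on positions $0,\dots,v-1$, hence independent, and they span $V$, which has dimension $v$. Thus $V\subseteq W$, and the elements of $V$ are $t$-periodic, so $V\subseteq K_W$.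

**Step 4: the choice of $\zeta$.** The space of $t$-periodic sequences has dimension $t$ and $\dim K_W\le t-1$. Choose a $t$-periodic $\zeta\notin K_W$.

**Step 5: the shift moves every coset of $W$.** We show: *if $x\in\mathcal G_0$ and $E^{tB}x-x\in W$, then $q_0\mid B$.* As $x$ is $tq_0$-periodic we may take $B>0$. If $q_0\nmid B$, then $B=p^lB'$ with $p\nmid B'$ and $l<j$, and
$$E^{tB}-1=(1+\Delta^{p^l})^{B'}-1=\Delta^{p^l}\varepsilon,$$
where $\varepsilon$ is a polynomial in $\Delta$ with constant term $B'\ne0$ in $\mathbb F_p$. Since $\Delta^ux$ is $t$-periodic, $\Delta^{u+1}x=0$, so $\Delta x\in\mathcal L$; hence the space $\mathbb F_px+\mathcal L$ is $\Delta$-invariant, and $\Delta^{u+1}=0$ on it. So $\varepsilon$ is invertible there, with inverse a polynomial in $\Delta$. As $W$ is $\Delta$-invariant, $\Delta^{p^l}x\in W$, and then $\Delta^ux\in W$, because $p^l\le p^{j-1}\le u$. But $\Delta^ux\in\zeta+V$ is $t$-periodic, so $\Delta^ux\in K_W$ and $\zeta\in K_W+V=K_W$, a contradiction.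

**Step 6: groups of orbits.** By Step 5 all $E^t$-orbits on $\mathcal G_0$, and all $E^t$-orbits on the set $\mathcal G_0/W$ of cosets of $W$ in $\mathcal G_0$, have length exactly $q_0$. From each $E^t$-orbit of cosets choose one coset. Then every $E^t$-orbit of sequences has exactly one member in the union of the chosen cosets: its $q_0$ members lie in the $q_0$ distinct cosets of one orbit of cosets, one in each. Partition each chosen coset into cosets of $W'=\langle\delta_0,\dots,\delta_{e-1}\rangle\subseteq W$; since $e\le t-1$ these $\delta_b$ exist, and $|W'|=p^e$.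

**Step 7: merging.** Let $\Gamma$ have vertices $\mathbb F_p^{m-1}\times\mathbb Z_t$ and edges $(w_0\dots w_{m-1};b)$ from $(w_0\dots w_{m-2};b)$ to $(w_1\dots w_{m-1};b+1)$. Each $E^t$-orbit of $\mathcal G_0$ gives a closed trail of length $tq_0$ in $\Gamma$, with edges $(x_i\dots x_{i+m-1};i\bmod t)$. By $m$-completeness these trails partition the edges: for each edge $(w;b)$ exactly one member of $\mathcal G_0$ has window $w$ at the position $b\in[0,t)$, so the edge occurs once, in the trail of its orbit. The trails of $x$ and $x+\lambda\delta_b$ share a vertex, since these sequences agree at positions $b+1,\dots,b+m-1$. Any two members of a coset of $W'$ are linked by changing one coefficient at a time, so the $p^e$ trails belonging to a coset of $W'$, which come from different orbits by Step 6, have connected union. This union is balanced, so it has an Euler circuit, of length $tq_0p^e=tq$. Thus the edges of $\Gamma$ are partitioned into closed trails of length $tq$.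

**Step 8: reading off the family.** Read each such trail, starting at residue $0$, as a $tq$-periodic sequence $x$ (first letters of the edges), and let $\mathcal G$ consist of all $E^{tB}x$, $B\in\mathbb Z_q$, over all trails. Given $w\in\mathbb F_p^m$ and $i\in\mathbb Z$, the edge $(w;i\bmod t)$ lies at a unique place of a unique trail, and this place is $\equiv i$ mod $t$; so exactly one member of $\mathcal G$ has window $w$ at $i$. Thus $\mathcal G$ is $m$-complete and $E^t$-invariant. Its orbits have length exactly $q$, since edges are not repeated, and $tq\mid R$. This proves part (c), hence Lemma 12, Claim 11 and Proposition 10. $\square$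

**Part (c) in the smallest case.** Let $m=4$, $R=12$, $t=3$, $p=2$, $q=4$, $d=1$. Then $u=1<q/p=2$, $v=1$, $q_0=2$, $e=1$. Take $V=\{\overline{000},\overline{111}\}$. Here $\mathcal L=\{x:x_{i+3}+x_i\text{ is constant}\}$, and
$$\delta_0=\overline{100011},\qquad\delta_1=\overline{110001},\qquad\Delta\delta_0=\Delta\delta_1=\overline{1}.$$
So $W=\langle\delta_0,\delta_1,\overline1\rangle$ and $K_W=\langle\overline1,\delta_0+\delta_1\rangle=\{\overline{000},\overline{111},\overline{010},\overline{101}\}$, of dimension $2=t-1$. The choice $\zeta=\overline{010}\notin V$ would not do: then $E^3x-x$ is $\overline{010}$ or $\overline{101}$, which lies in $W$, so $E^3$ fixes every coset of $W$ in $\mathcal G_0$ and Step 6 fails. Take $\zeta=\overline{100}$. Then $\mathcal G_0$ has 16 members, in two cosets of $W$ exchanged by $E^3$, and the 8 members of one coset fall into 4 pairs $\{x,x+\delta_0\}$. One pair is $x=\overline{000100}$, $x+\delta_0=\overline{100111}$. The two agree at positions $1,2,3$, so we may run through one period of the first from position $1$, then one period of the second: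 $001000\,001111$, starting at residue $1$. Started at residue $0$ this is $\overline{100000111100}$. Its 4-windows at positions $0,3,6,9$ are $1000,0001,1111,1001$, exactly those that $x$ and $x+\delta_0$ show at positions divisible by $3$. The four pairs give four trails of length $12$, using all $48=3\cdot2^4$ edges.
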